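# Reduced abelian groups with Bohr-continuous cross sections have size at most $\mathfrak c$

## 1. The bound $|H|\le \mathfrak c$, and what it says

**Theorem 1.** Let $H$ be a reduced ccs-group. Then $H/nH$ is finite for every $n\ge 1$, the $p$-primary component $t_p(H)$ is finite for every prime $p$, $\bigcap_{n\ge1} nH=0$, and $|H|\le\mathfrak c$. In particular, there is no reduced ccs-group of size $>\mathfrak c$. The bound is attained: the group $J_p$ of $p$-adic integers is a reduced ccs-group of size $\mathfrak c$.

Here $\mathfrak c=2^{\aleph_0}$, and the proof is in ZFC. The statement answers the question whether a reduced ccs-group of size $>\mathfrak c$ exists, which comes from the paper "A Class of Abelian Groups Defined by Continuous Cross Sections in the Bohr Topology". Now let us unpack the words. All groups are abelian.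

**Definition (Bohr topology).** The Bohr topology on a group $A$ is the coarsest topology making every homomorphism $A\to\mathbf T$ continuous, where $\mathbf T$ is the circle group. We write $A^\#$ for $A$ with this topology, and we call homomorphisms $A\to\mathbf T$ characters.

**Definition (divisible, reduced).** A group $D$ is divisible if $nD=D$ for all $n\ge1$; it suffices that $pD=D$ for all primes $p$. A group is reduced if its only divisible subgroup is $0$.

**Definition (divisible hull).** The divisible hull of $H$ is a divisible group $G\ge H$ in which $H$ is essential: every nonzero subgroup of $G$ meets $H$ nontrivially. It exists and is unique up to an isomorphism fixing $H$. For example, $\mathbb Q$ is the hull of $\mathbb Z$, and $\mathbb Z(p^\infty)=\mathbb Z[1/p]/\mathbb Z$ is the hull of its subgroup of order $p^n$.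

**Definition (ccs-group).** Let $G$ be the divisible hull of $H$ and $\varphi:G\to G/H$ the quotient map. A cross section is a map of sets $\Gamma:G/H\to G$ with $\varphi\circ\Gamma=\mathrm{id}$. Following Comfort, Hernández and Trigos-Arrieta, $\mathbf{ACCS}(\#)$ is the class of those $H$ for which some cross section is continuous as a map $(G/H)^\#\to G^\#$. Its members are the ccs-groups.

So we ask for a choice of coset representatives, continuous but not required to be additive. If it could be additive, $H$ would be a direct summand of $G$, hence divisible. "Reduced" has to be in the theorem: if $H$ is divisible then $G=H$ and $G/H=0$, so $H$ is trivially a ccs-group, and divisible groups come in every infinite size.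

The obstruction behind Theorem 1 is the next result, which does not need $H$ to be reduced.

**Theorem 2.** If $H$ is a ccs-group, then $H/pH$ is finite for every prime $p$. It even suffices that, for each $p$, some cross section restricted to $(G/H)[p]$ is Bohr-continuous at one point.

Here $A[p]=\{a\in A: pa=0\}$. In the other direction we have a partial converse and several classifications.

**Theorem 3.**

(a) If $F\le H$ is a ccs-group (for example, finitely generated) and $H/F$ is divisible, then $H$ is a ccs-group.

(b) The cardinalities of reduced ccs-groups are exactly the positive integers and all infinite $\kappa\le\mathfrak c$.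

(c) If $H=qH$ for all but finitely many primes $q$, then $H$ is a ccs-group if and only if $H/pH$ is finite for all primes $p$.

(d) A $p$-group is a ccs-group if and only if it is (divisible) $\oplus$ (finite). A free abelian group is a ccs-group if and only if it has finite rank. A $J_p$-module is, as a group, a ccs-group if and only if it is (divisible) $\oplus$ (finitely generated $J_p$-module).

## 2. Working with $A^\#$ and with divisible hulls

We write $\mathbb Z(n)$ for the cyclic group of order $n$ and $A^{(\kappa)}$ for a direct sum of $\kappa$ copies of $A$. Four facts about the Bohr topology are used.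

1. A map $f:X\to A^\#$ from a topological space is continuous (at a point) if and only if $\chi\circ f$ is, for each character $\chi$ of $A$. Hence homomorphisms $A\to B$ are continuous $A^\#\to B^\#$: a character of $B$ composed with a homomorphism is a character of $A$.
2. If $B\le A$, then $B^\#$ is a subspace of $A^\#$. Indeed $\mathbf T$ is divisible, so every character of $B$ extends to $A$, and the characters of $B$ are exactly the restrictions of those of $A$.
3. $(A\oplus B)^\#=A^\#\times B^\#$, because every character of $A\oplus B$ has the form $(a,b)\mapsto\chi(a)\psi(b)$.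
4. $A^\#$ is a topological group, so translations are homeomorphisms. Every neighborhood of $0$ contains a set $\{a:|\psi_j(a)-1|<\varepsilon,\ j\le n\}$, so it contains a subgroup $\bigcap_{j\le n}\ker\psi_j$ for finitely many characters $\psi_j$.

As an example, if $A$ is finite then $A^\#$ is discrete, since characters separate points and a finite Hausdorff space is discrete. For $A=\mathbb Z(p)^{(\omega)}$ with basis $(e_i)$, characters take only $p$ values, so the kernels $\bigcap_{j\le n}\ker\psi_j$ are open and form a neighborhood base at $0$. This topology is not discrete. Given $\psi_1,\dots,\psi_n$, the vector $(\psi_j(e_i))_{j\le n}$ takes at most $p^n$ values, so some value is shared by infinitely many $i$. Adding $p$ such basis vectors gives a nonzero element of $\bigcap_j\ker\psi_j$. We will use this pigeonhole move twice.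

About divisible groups we recall: a divisible subgroup is always a direct summand; every group is $D\oplus R$ with $D$ divisible and $R$ reduced; if $F$ lies in a divisible group $G$, then a divisible hull of $F$ can be found inside $G$. Also, if $G_i$ is the hull of $H_i$ for $i=1,2$, then $G_1\oplus G_2$ is the hull of $H_1\oplus H_2$. It is divisible. For essentiality take $(g_1,g_2)\neq0$, say $g_1\ne0$, and choose $n$ with $0\ne ng_1\in H_1$. If $ng_2=0$ we are done; otherwise choose $m$ with $0\neq mng_2\in H_2$, and then $mn(g_1,g_2)$ is a nonzero element of $H_1\oplus H_2$.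

The following consequence of essentiality carries real weight later:
$$G[p]\le H\quad\text{for every prime }p. \tag{1}$$
If $0\ne g\in G[p]$, then $\langle g\rangle$ has order $p$ and $\langle g\rangle\cap H\ne0$, so $g\in H$.

## 3. Cross sections over $\mathbb Q/\mathbb Z$ and $\mathbb Z(p^\infty)$

The simplest nontrivial case is $H=\mathbb Z$, $G=\mathbb Q$. The obvious cross section takes the representative of $x\in\mathbb Q/\mathbb Z$ in $[0,1)$. It is not continuous at $0$. Take $\chi(q)=e^{\pi i q}$, so $\chi(\Gamma(0))=1$. Let $U$ be any neighborhood of $0$ in $(\mathbb Q/\mathbb Z)^\#$. Shrinking $U$, we may assume $U=-U$ and that all points of $U$ are within a small $\varepsilon$ of $0$ in $\mathbb R/\mathbb Z$, since the inclusion $\mathbb Q/\mathbb Z\to\mathbb R/\mathbb Z\cong\mathbf T$ is a character. Moreover $U\neq\{0\}$: a neighborhood of $0$ given by finitely many characters contains nonzero points, because infinitely many elements map into the compact space $\mathbf T^n$, so two different ones have close images, and we take their difference. So $U$ contains some $x=-\delta$ with $0<\delta<\varepsilon$. There $\Gamma(x)=1-\delta$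 and $\chi(\Gamma(x))=e^{\pi i(1-\delta)}$ is near $-1$.

The trouble is the jump at the cut point, which lies in $\mathbb Q/\mathbb Z$. So we move the cut off the rationals.

**Proposition 1.** Finitely generated groups are ccs-groups.

This is a result of Comfort, Hernández and Trigos-Arrieta; here is a proof.

**Step 1. Reduction to cyclic groups.** The purpose is to need only $\mathbb Z$ and $\mathbb Z(p^n)$. If $H_1,H_2$ are ccs-groups with continuous sections $\Gamma_1,\Gamma_2$, then $\Gamma_1\times\Gamma_2$ is a section for $H_1\oplus H_2$ in the hull $G_1\oplus G_2$, continuous by fact 3. A finitely generated group is a finite direct sum of copies of $\mathbb Z$ and groups $\mathbb Z(p^n)$.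

**Step 2. The group $\mathbb Z$.** We build a section over $\mathbb Q/\mathbb Z$. Fix an irrational $\theta$ and let $\Gamma(x)$ be the representative of $x\in\mathbb Q/\mathbb Z$ in $[\theta,\theta+1)$. Let $\chi$ be a character of $\mathbb Q$; by fact 1 we must show that $\chi\circ\Gamma$ is continuous. Choose $r\in\mathbb R$ with $\chi(1)=e^{2\pi ir}$ and put $\psi(q)=\chi(q)e^{-2\pi irq}$. Then $\psi$ is a character of $\mathbb Q$ trivial on $\mathbb Z$, and
$$\chi(\Gamma(x))=e^{2\pi ir\Gamma(x)}\cdot\psi(\Gamma(x)).$$
The factor $\psi\circ\Gamma$ is the character of $\mathbb Q/\mathbb Z$ induced by $\psi$, hence continuous. The factor $e^{2\pi ir\Gamma(x)}$ is continuous already for the topology inherited from $\mathbb R/\mathbb Z$, because the lift $\mathbb R/\mathbb Z\to[\theta,\theta+1)$ is discontinuous only at $\theta+\mathbb Z\notin\mathbb Q/\mathbb Z$. The Bohr topology is finer than this one, since the inclusion $\mathbb Q/\mathbb Z\to\mathbb R/\mathbb Z$ is a character. So $\chi\circ\Gamma$ is Bohr-continuous.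

**Step 3. The groups $\mathbb Z(p^n)$.** We reuse $\Gamma$ on the $p$-part. Let $G=\mathbb Z(p^\infty)=\mathbb Z[1/p]/\mathbb Z$ and $H=G[p^n]$. Multiplication by $p^n$ maps $G$ onto $G$ with kernel $H$, so $\varphi$ may be identified with $p^n:G\to G$. By fact 2, the map $\Gamma$ of Step 2 restricts to a Bohr-continuous map $\mathbb Z(p^\infty)\to\mathbb Z[1/p]$. Define $\Gamma'(x)=p^{-n}\Gamma(x)+\mathbb Z$. Division by $p^n$ is a homomorphism of $\mathbb Z[1/p]$ and so is the quotient map to $\mathbb Z(p^\infty)$, so $\Gamma'$ is Bohr-continuous. Finally $p^n\Gamma'(x)=\Gamma(x)+\mathbb Z=x$. $\blacksquare$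

## 4. Lifting $\mathbb Z(p)^{(\omega)}$ into $\mathbb Z(p^2)^{(\omega)}$: the coordinatewise section

Now let $H=\mathbb Z(p)^{(\omega)}$. Its hull is $G=\mathbb Z(p^\infty)^{(\omega)}$, and $\varphi$ may be identified with multiplication by $p$ on $G$. A cross section, restricted to $G[p]$, takes values in $G[p^2]$. So we look at
$$E=\bigoplus_{i<\omega}\mathbb Z/p^2,\qquad V=E/pE=\bigoplus_{i<\omega}\mathbb F_pe_i,\qquad \pi:E\to V,$$
and ask for a section $s$ of $\pi$ that is continuous $V^\#\to E^\#$.

The natural candidate is the coordinatewise lift $\sigma$: the entries of $\sigma(v)$ are the lifts of those of $v$ to $\{0,\dots,p-1\}$. It is not continuous at $0$. Test it against the character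
$$\chi(x)=\exp\Bigl(2\pi i\sum_kx_k/p^2\Bigr).$$
If $\sigma$ were continuous at $0$, then $\chi\circ\sigma$, whose values are $p^2$-th roots of unity, would be $1$ on some $\bigcap_{j\le n}\ker\psi_j$. By the pigeonhole move there is a $p$-element set $I$ on which all $\psi_j(e_i)$, $i\in I$, agree for each $j$. Put $v_I=\sum_{i\in I}e_i$. Then $\psi_j(v_I)=1$ for all $j$, but $\chi(\sigma(v_I))=e^{2\pi ip/p^2}=e^{2\pi i/p}\neq1$. For $p=2$ this says $e_i+e_j$ lifts to something whose coordinate sum is $2$, not $0$, modulo $4$.

The sensible plan is to run the same test against an arbitrary section. Since $s(v)-\sigma(v)\in pE$, every section is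
$$s(v)=\sigma(v)+p\,c(v),\qquad c(v)\in V \text{ arbitrary}, \tag{2}$$
where we use the isomorphism $V\to pE$ induced by multiplication by $p$. Here the plan stops: the correction $c$ can be designed to beat any character fixed in advance. For the character above, put
$$c(v)=-\tfrac1p\Bigl(\sum_k\sigma(v)_k\Bigr)e_0\ \text{ if } p\mid\sum_k\sigma(v)_k,\qquad c(v)=0\ \text{ otherwise}.$$
Then $\chi(s(v))=1$ whenever $\sum_kv_k=0$ in $\mathbb F_p$, and this is the kernel of one character. So $\chi\circ s$ is continuous at $0$. This particular $s$ is caught by a character that ignores coordinate $0$, but in general $c(v)$ may be spread over all coordinates, in a way that depends on $v$, and there is no finite set of coordinates to discard. The character has to be chosen after $s$.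

Three ingredients do this.

- Ramsey's theorem makes the correction uniform: on an infinite set $M$ of coordinates, the coordinates of $c(v_I)$ depend only on positions relative to $I$.
- Weights that come in pairs $+\alpha,-\alpha$ on neighboring elements of $M$ cancel the part of $c(v_I)$ away from $I$.
- One must still deal with corrections near $I$. Suppose for instance $c(v_I)=-e_{\min I}$. With $|I|=p$ and all weights $1$ on $I$, the sum is $p-p=0$ and the test is passed. So take $|I|=2p$ and give weight $1$ to $p$ elements of $I$ and weight $0$ to the other $p$. If $\min I$ gets weight $0$, the sum is $p\not\equiv0\pmod{p^2}$ and this section is caught. In general we let the $p$-subset of weight $1$ vary. The number of weight-$0$ elements is also $p$ because those elements must cancel under the $\psi_j$ as well.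

## 5. No section of $\mathbb Z(p^2)^{(\kappa)}\to\mathbb Z(p)^{(\kappa)}$ is Bohr-continuous at a point

**Lemma 1.** Let $p$ be prime, $\kappa$ an infinite cardinal, $E=\mathbb Z(p^2)^{(\kappa)}$, $V=E/pE$, and $\pi:E\to V$ the quotient map. No map $s:V\to E$ with $\pi s=\mathrm{id}$ is continuous at any point as a map $V^\#\to E^\#$.

For finite $\kappa$ the topologies are discrete and every section is continuous, so "infinite" is needed.

We recall Ramsey's theorem: if the $k$-element subsets of an infinite set $X\subset\omega$ are colored with finitely many colors, then there is an infinite $M\subset X$ all of whose $k$-subsets have the same color.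

**Step 1. Normalization.** We reduce to $\kappa=\omega$ and continuity at $0$ with $s(0)=0$. Suppose $s$ is continuous at $v_0$. The map $v\mapsto s(v+v_0)-s(v_0)$ is again a section, since $\pi$ sends its value at $v$ to $v+v_0-v_0=v$; it vanishes at $0$ and is continuous at $0$, since translations are homeomorphisms. Rename it $s$. Next let $V_0\le V$ be the span of the first $\omega$ basis vectors and let $\rho:E\to E_0$ be the projection onto the first $\omega$ coordinates. The map $\rho\circ s|_{V_0}:V_0\to E_0$ is continuous at $0$ by facts 1 and 2, vanishes at $0$, and is a section: the reduction of $\rho(s(v))$ modulo $p$ is the projection of $\pi s(v)=v$ to $V_0$, which is $v$. So from now on $E=\bigoplus_{i<\omega}\mathbb Z/p^2$ and $V=\bigoplus_{i<\omega}\mathbb F_pe_i$, and (2) holds with $\sigma$ the coordinatewise lift. For a set $I=\{i_1<\dots<i_{2p}\}\subset\omega$ write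
$$v_I=\sum_{i\in I}e_i,\qquad c_I=c(v_I),\qquad c_I(k)\in\mathbb F_p\text{ its coordinates.}$$
For each $I$ only finitely many $c_I(k)$ are nonzero.

**Step 2. Making the correction uniform.** We find an infinite $M\subset\omega$ on which $c_I(k)$ depends only on the position of $k$ relative to $I$. Color each $2p$-set $I$ by the tuple $(c_I(i_1),\dots,c_I(i_{2p}))\in\mathbb F_p^{2p}$. Color each $(2p+1)$-set $J=\{j_0<\dots<j_{2p}\}$ by the tuple $\bigl(c_{J\setminus\{j_t\}}(j_t)\bigr)_{0\le t\le2p}\in\mathbb F_p^{2p+1}$. Applying Ramsey's theorem twice, we get an infinite $M\subset\omega$ homogeneous for both colorings. So there are constants $\varepsilon_1,\dots,\varepsilon_{2p},\eta_0,\dots,\eta_{2p}\in\mathbb F_p$ such that for every $2p$-set $I\subset M$: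

- $c_I(i_t)=\varepsilon_t$ for $1\le t\le2p$;
- $c_I(k)=\eta_t$ whenever $k\in M\setminus I$ and exactly $t$ elements of $I$ are $<k$.

For the second item put $J=I\cup\{k\}$; then $k=j_t$ and $J\setminus\{j_t\}=I$.

**Step 3. The character.** We choose a character that sees $c_I$ only next to the elements of $I$. Enumerate $M=\{m_0<m_1<\cdots\}$. Let $\alpha_r=1$ for even $r$ and $\alpha_r=0$ for odd $r$. Define $a\in(\mathbb Z/p^2)^\omega$ by
$$a(m_{2r})=\alpha_r,\qquad a(m_{2r+1})=-\alpha_r,\qquad a=0\text{ off }M,$$
and let $\chi(x)=\exp\bigl(2\pi i\sum_ka(k)x_k/p^2\bigr)$. The sum is finite for each $x\in E$, and $\chi$ is a character of $E$.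

We evaluate it on $s(v_I)$ for sets of the form $I=\{m_{2r_1}<\dots<m_{2r_{2p}}\}$. By (2),
$$\sum_ka(k)s(v_I)_k=\sum_{k\in I}a(k)+p\sum_ka(k)c_I(k),$$
and the first sum is $\sum_t\alpha_{r_t}$. The second sum only matters in $\mathbb F_p$. It is supported on $M$, and we group it into the pairs $m_{2r},m_{2r+1}$.

- The index $m_{2r_t}$ is the $t$-th element of $I$, so it contributes $\varepsilon_t\alpha_{r_t}$.
- The index $m_{2r_t+1}$ is not in $I$, and exactly $t$ elements of $I$ lie below it, so it contributes $-\eta_t\alpha_{r_t}$.
- If $r\notin\{r_1,\dots,r_{2p}\}$, then neither $m_{2r}$ nor $m_{2r+1}$ lies in $I$, and both have the same number $u$ of elements of $I$ below them. Their contributions are $\alpha_r\eta_u$ and $-\alpha_r\eta_u$, and these cancel.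

Writing $\delta_t=\varepsilon_t-\eta_t\in\mathbb F_p$, we obtain
$$\sum_ka(k)\,s(v_I)_k\equiv\sum_{t=1}^{2p}\alpha_{r_t}+p\sum_{t=1}^{2p}\delta_t\alpha_{r_t}\pmod{p^2}. \tag{3}$$

**Step 4. Using continuity.** We turn continuity into linear equations for the $\delta_t$. The values of $\chi\circ s$ are $p^2$-th roots of unity and $\chi(s(0))=1$. Since $\chi\circ s$ is continuous at $0$, by fact 4 there are characters $\psi_1,\dots,\psi_n$ of $V$ with
$$\chi(s(v))=1\quad\text{for all }v\in W:=\bigcap_{j\le n}\ker\psi_j .$$
Each $\psi_j(e_i)$ is a $p$-th root of unity, so $(\psi_j(e_{m_{2r}}))_{j\le n}$ takes at most $p^n$ values as $r$ varies. By the pigeonhole principle there are infinite sets $C_1\subset\{r:\alpha_r=1\}$ and $C_0\subset\{r:\alpha_r=0\}$ on each of which this vector is constant.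

Let $S\subset\{1,\dots,2p\}$ be any $p$-element set. Since $C_0,C_1$ are infinite, we can choose $r_1<\dots<r_{2p}$ one after another with $r_t\in C_1$ for $t\in S$ and $r_t\in C_0$ for $t\notin S$. Let $I$ be the corresponding set. For each $j$ we have $\psi_j(v_I)=\zeta^p\xi^p=1$, where $\zeta,\xi$ are the constant values of $\psi_j(e_{m_{2r}})$ on $C_1$ and $C_0$. So $v_I\in W$ and $\chi(s(v_I))=1$, and (3) gives $p+p\sum_{t\in S}\delta_t\equiv0\pmod{p^2}$, that is,
$$\sum_{t\in S}\delta_t=-1\text{ in }\mathbb F_p\quad\text{for every }p\text{-element }S\subset\{1,\dots,2p\}. \tag{4}$$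

**Step 5. The contradiction.** We show that the system (4) has no solution. Let $t\neq t'$. Since $2p-2\ge p-1$, there is $S_0\subset\{1,\dots,2p\}\setminus\{t,t'\}$ with $|S_0|=p-1$. Comparing (4) for $S_0\cup\{t\}$ and for $S_0\cup\{t'\}$ gives $\delta_t=\delta_{t'}$. So all $\delta_t$ equal one $\delta$, and (4) reads $p\delta=-1$. But $p\delta=0\ne-1$ in $\mathbb F_p$. $\blacksquare$

## 6. From a ccs-group to $\mathbb Z(p^2)^{(\kappa)}$: finiteness of $H/pH$

We prove Theorem 2. Fix a prime $p$, and let $\Gamma:G/H\to G$ be a cross section whose restriction to $(G/H)[p]$ is Bohr-continuous at some point.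

**Step 1. The right subquotient of $G$.** We look for a copy of the situation of Lemma 1 inside $G$. Put $P=\{g\in G:pg\in H\}$. Then $P/H=(G/H)[p]$. For $x\in(G/H)[p]$ we have $\varphi(p\,\Gamma(x))=px=0$, so $p\,\Gamma(x)\in H$; thus $\Gamma$ maps $(G/H)[p]$ into $P$. Let $E=P/pH$.

**Step 2. The structure of $E$.** We show $E\cong\mathbb Z(p^2)^{(\kappa)}$ with $\kappa=\dim_{\mathbb F_p}H/pH$.

- $p^2E=0$, because $pP\le H$ and so $p^2P\le pH$.
- $pE=H/pH$. Indeed $pP=pG\cap H=H$, because $pG=G$.
- $E[p]=H/pH$. Clearly $H/pH\le E[p]$. Conversely, let $g\in P$ with $pg\in pH$, say $pg=ph$ with $h\in H$. Then $g-h\in G[p]\le H$ by (1), so $g\in H$.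

By Prüfer's theorem a group of bounded exponent is a direct sum of cyclic groups, here of order $p$ or $p^2$. A summand $\mathbb Z(p)$ cannot occur: its generator would lie in $E[p]$ but not in $pE$, and $E[p]=pE$. So $E\cong\mathbb Z(p^2)^{(\kappa)}$, and $\kappa=\dim_{\mathbb F_p}pE=\dim_{\mathbb F_p}H/pH$.

**Step 3. The section.** We turn $\Gamma$ into a section of $E\to E/pE$. We have
$$E/pE=(P/pH)/(H/pH)\cong P/H=(G/H)[p].$$
Under this identification the composition
$$(G/H)[p]\xrightarrow{\ \Gamma\ }P\longrightarrow P/pH=E$$
is a section of $E\to E/pE$, because $\Gamma(x)+H=x$. It is continuous at some point for the Bohr topologies: by fact 2 the groups $(G/H)[p]$ and $P$ carry their own Bohr topologies as subspaces of $(G/H)^\#$ and $G^\#$, and $P\to E$ is a homomorphism. By Lemma 1, $\kappa$ is not infinite, so $H/pH$ is finite. $\blacksquare$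

## 7. From finite quotients $H/pH$ to $|H|\le\mathfrak c$

We now prove the first part of Theorem 1. If $\bigcap_nn!H=0$ and all $H/n!H$ are finite, then $H$ embeds in a countable product of finite groups and we are done. The intersection is the delicate point, since a reduced group need not have $\bigcap_nnH=0$.

Here is an example. Let $A$ be generated by $a_0,a_1,a_2,\dots$ with relations $pa_0=0$ and $p^na_n=a_0$ for $n\ge1$. Then $a_0\ne0$, because $a_n\mapsto p^{-n-1}+\mathbb Z$ defines a homomorphism to $\mathbb Z(p^\infty)$ with $a_0\mapsto p^{-1}+\mathbb Z\neq0$. The element $a_0$ is divisible by every $p^n$, hence by every integer, since $A$ is a $p$-group. Yet $A$ is reduced: $A/\langle a_0\rangle=\bigoplus_{n\ge1}\mathbb Z(p^n)$ is reduced, so a divisible subgroup of $A$ lies in $\langle a_0\rangle$, which has order $p$, and so it is $0$. Here $A[p]$ is infinite. Finiteness of $H[p]$ will exclude this behavior.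

We recall some textbook facts (Fuchs, *Infinite Abelian Groups I*, §§32–33, for basic subgroups).

**Definition (pure subgroup).** A subgroup $B\le A$ is pure if $B\cap nA=nB$ for all $n\geq1$. Direct summands are pure. The subgroup $p\mathbb Z(p^2)$ of $\mathbb Z(p^2)$ is not pure: its nonzero elements are divisible by $p$ in the big group but not in the small one.

**Definition (basic subgroup).** A basic subgroup of a $p$-group $T$ is a pure subgroup $B$ that is a direct sum of cyclic $p$-groups and has $T/B$ divisible. For example, $0$ is basic in $\mathbb Z(p^\infty)$. Every $p$-group has a basic subgroup.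

Kulikov's theorem says that a pure subgroup of bounded exponent is a direct summand.

Let $H$ be a reduced ccs-group. By Theorem 2, $H/pH$ is finite for all primes $p$.

**Step 1. All $H/nH$ are finite.** We pass from primes to all integers. The map $h\mapsto nh+nmH$ sends $H$ onto $nH/nmH$ and kills $mH$, so
$$|H/nmH|\le|H/nH|\cdot|nH/nmH|\le|H/nH|\cdot|H/mH|.$$
Induction on the number of prime factors gives the claim.

**Step 2. $t_p(H)$ is finite.** This provides the finiteness of $H[p]$ used in Step 3. Let $T=t_p(H)$. It is pure in $H$: if $t=nh$ with $t\in T$ and $h\in H$, then $h$ is torsion, so $h=h_p+h'$ with $h_p\in T$ and $h'$ of order prime to $p$. Then $nh'=t-nh_p$ lies in $T$ and has order prime to $p$, so it is $0$, and $t=nh_p$. Let $B$ be a basic subgroup of $T$. Purity is transitive, so $B$ is pure in $H$, and $B/pB=B/(B\cap pH)$ embeds in $H/pH$. Hence $B/pB$ is finite. Since $B$ is a direct sum of cyclic $p$-groups, it has finitely many summands and is finite. By Kulikov's theorem $T\cong B\oplus T/B$. Since $T$ is reduced and $T/B$ is divisible, $T/B=0$, so $T=B$ is finite. In particular $H[p]\leq T$ is finite.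

**Step 3. $\bigcap_nnH=0$.** We show that this subgroup is divisible; then it is $0$ because $H$ is reduced. Put $H^1=\bigcap_nnH=\bigcap_nn!H$. Let $x\in H^1$ and let $p$ be prime. For $n\ge1$ let
$$Z_n=\{z\in n!H:pz=x\}.$$
Since $x\in(p\cdot n!)H$, we have $x=p\cdot n!\,h$ for some $h\in H$, and $n!\,h\in Z_n$. So $Z_n\ne\emptyset$. Two elements of $Z_n$ differ by an element of $H[p]$, so $Z_n$ is finite. Also $Z_1\supset Z_2\supset\cdots$. A decreasing sequence of nonempty finite sets has nonempty intersection, so there is $z\in\bigcap_nZ_n$, that is, $z\in H^1$ and $pz=x$. Hence $H^1=pH^1$ for every prime $p$, so $H^1$ is divisible.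

**Step 4. Counting.** By Step 3 the map $H\to\prod_{n\ge1}H/n!H$ is injective, and by Step 1 the right side is a countable product of finite groups. So $|H|\le2^{\aleph_0}=\mathfrak c$. $\blacksquare$

That $J_p$ attains the bound is part of the next section.

## 8. Divisible quotients: building ccs-groups of every size up to $\mathfrak c$

**Proof of Theorem 3(a).** We first cross from $G/F$ to $G$ with the section for $F$, and we reach $G/F$ from $G/H$ by a homomorphism. Let $F\le H$ be a ccs-group with $H/F$ divisible, and $G$ the divisible hull of $H$. Let $G_0\le G$ be a divisible hull of $F$. Since $G_0$ is divisible, $G=G_0\oplus G'$ for some $G'$, and $G/F=(G_0/F)\oplus G'$. Let $\Gamma_0:G_0/F\to G_0$ be a continuous section. By fact 3,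
$$\gamma=\Gamma_0\oplus\mathrm{id}_{G'}:(G/F)^\#\to G^\#$$
is a continuous section of $G\to G/F$. The kernel of $G/F\to G/H$ is $H/F$, which is divisible and hence a direct summand of $G/F$. So there is a homomorphism $\tau:G/H\to G/F$ that is a section of this map. Homomorphisms are Bohr-continuous, so $\Gamma=\gamma\circ\tau$ is a continuous cross section of $G\to G/H$. $\blacksquare$

For part (b) we use these facts about $J_p=\varprojlim\mathbb Z/p^k$. It is a torsion-free ring of size $\mathfrak c$ containing $\mathbb Z$; $\bigcap_kp^kJ_p=0$; $J_p=\mathbb Z+pJ_p$; every nonzero element is $p^k$ times a unit, and every prime $q\ne p$ is a unit. In particular $J_p$ is reduced: a divisible subgroup lies in $\bigcap_kp^kJ_p$.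

**Proof of Theorem 3(b).** By Theorem 1 an infinite reduced ccs-group has size at most $\mathfrak c$. It remains to realize the sizes. The finite sizes are realized by the groups $\mathbb Z(n)$, $n\geq1$, which are reduced, and ccs-groups by Proposition 1.

Let $\omega\le\kappa\le\mathfrak c$. Choose $X\subset J_p$ with $|X|=\kappa$, let $Y$ be the subgroup generated by $\mathbb Z\cup X$, and let
$$H=\{y\in J_p:ny\in Y\text{ for some }n\ge1\}$$
be its pure closure. Since $J_p$ is torsion-free, $y$ is determined by $n$ and $ny$, so $|H|\le\omega\cdot|Y|=\kappa$; thus $|H|=\kappa$. By construction $ny\in H$ with $n\geq 1$ implies $y\in H$. For $\kappa=\mathfrak c$ one may also take $H=J_p$, which has this property too. As a subgroup of $J_p$, $H$ is reduced.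

We claim that $H/\mathbb Z$ is divisible. Let $h\in H$. Write $h=z+py$ with $z\in\mathbb Z$, $y\in J_p$; then $py=h-z\in H$, so $y\in H$, and $h\in\mathbb Z+pH$. For a prime $q\ne p$, $h=qy$ with $y\in J_p$, and again $y\in H$. So $H/\mathbb Z$ is divisible by every prime. Since $\mathbb Z$ is a ccs-group, (a) shows that $H$ is one. In particular $J_p$ is a reduced ccs-group of size $\mathfrak c$, which completes the proof of Theorem 1. $\blacksquare$

**Proof of Theorem 3(c).** Necessity is Theorem 2. For the converse we look for a finitely generated $F$ to use in (a). Let $H/pH$ be finite for all $p$, and zero for $p\notin\{p_1,\dots,p_k\}$. Let $F$ be generated by finitely many elements that represent all cosets of $p_jH$ in $H$, for each $j\le k$. Then $F+pH=H$ for all primes $p$: for $p=p_j$ by the choice of $F$, and for the others because $pH=H$. So $p(H/F)=(pH+F)/F=H/F$ for all $p$, and $H/F$ is divisible. By Proposition 1, $F$ is a ccs-group, and (a) applies. $\blacksquare$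

## 9. $p$-groups, free groups, and $J_p$-modules

**Step 1. Splitting off the divisible part.** This lets us work with reduced groups. Let $H=D\oplus R$ with $D$ divisible, and let $G_R$ be the hull of $R$. Then the hull of $H$ is $G=D\oplus G_R$ and $G/H=G_R/R$. If $\Gamma:G_R/R\to D\oplus G_R$ is a continuous section for $H$, its projection to $G_R$ is one for $R$. Conversely, a continuous section $G_R/R\to G_R$ followed by the inclusion $G_R\to G$ is one for $H$. So $H$ is a ccs-group if and only if $R$ is.

**Step 2. $p$-groups.** Let $H$ be a $p$-group, $H=D\oplus R$ with $D$ divisible and $R$ reduced. If $H$ is a ccs-group, then so is $R$, and $R=t_p(R)$ is finite by Theorem 1. Conversely, a finite group is a ccs-group by Proposition 1, and Step 1 shows that (divisible) $\oplus$ (finite) is a ccs-group.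

**Step 3. Free groups.** If $H=\mathbb Z^{(\kappa)}$ is a ccs-group, then $H/pH\cong\mathbb Z(p)^{(\kappa)}$ is finite by Theorem 2, so $\kappa$ is finite. Conversely, $\mathbb Z^n$ is a ccs-group by Proposition 1.

**Step 4. $J_p$-modules: the divisible part is a module summand.** We need the splitting of Step 1 to respect the module structure. Let $H$ be a $J_p$-module and $D$ its largest divisible subgroup. For $\lambda\in J_p$ the group $\lambda D$ is a homomorphic image of $D$, hence divisible, hence contained in $D$. So $D$ is a submodule. Every nonzero $\lambda\in J_p$ is $p^ku$ with $u$ a unit, and $p^kD=D$, so $\lambda D=uD=D$. Thus $D$ is a divisible module over the principal ideal domain $J_p$, hence injective, and $H=D\oplus R$ with a submodule $R$. Since $D$ is the largest divisible subgroup, $R$ is reduced.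

**Step 5. $J_p$-modules: necessity.** We show that if $H$ is a ccs-group, then $R$ is a finitely generated $J_p$-module. By Step 1, $R$ is a reduced ccs-group. Each prime $q\ne p$ is a unit of $J_p$, so $nR=p^kR$ where $p^k$ is the largest power of $p$ dividing $n$. Theorem 1 gives $\bigcap_kp^kR=0$ and $R/pR$ finite. Let $x_1,\dots,x_n$ represent the cosets of $pR$, and let $F=J_px_1+\dots+J_px_n$. Then $R=F+pR$, and inductively
$$R=F+pR=F+p(F+p^{k-1}R)\subset F+p^kR,$$
so $F+p^kR=R$ for all $k$. This says that $F$ is dense in $R$ for the $p$-adic topology, whose basic neighborhoods of $0$ are the $p^kR$; it is Hausdorff since $\bigcap_kp^kR=0$. The map $J_p^{\,n}\to R$, $(\lambda_i)\mapsto\sum_i\lambda_ix_i$, sends $p^kJ_p^{\,n}$ into $p^kR$, so it is continuous for the $p$-adic topologies. Since $J_p^{\,n}$ is compact, its image $F$ is compact, hence closed in the Hausdorff group $R$. Being dense and closed, $F=R$.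

**Step 6. $J_p$-modules: sufficiency.** Let $N$ be a finitely generated $J_p$-module. Then $N/pN$ is a quotient of some $(J_p/pJ_p)^n$, hence finite, and $N=qN$ for primes $q\ne p$. By (c), $N$ is a ccs-group. By Step 1, so is every (divisible) $\oplus$ $N$. This completes the proof of Theorem 3(d). $\blacksquare$

**Remark.** Nothing above decides whether the necessary condition of Theorem 2 is sufficient in general. Take $H=\bigoplus_p\mathbb Z(p)$ over all primes. Each $H/pH\cong\mathbb Z(p)$ is finite, but (c) does not apply, and neither does (a) with $F$ finitely generated. Indeed such an $F$ lies in the sum of finitely many of the $\mathbb Z(p)$, so $H/F$ retains a direct summand $\mathbb Z(q)$ for every other prime $q$ and is not divisible. Theorem 1 does not depend on this.
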